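
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The matrix inversion principle is not provable in $\mathbf{LA}$}


\begin{abstract}
$\mathbf{LA}$ is a quantifier-free theory of matrices in which one can form sums and products of entries and argue by induction on quantifier-free formulas. We show that $\mathbf{LA}$ over the two-element field does not prove the inversion principle $AB=I\supset BA=I$, and hence proves no hard matrix identity. The proof translates each theorem of $\mathbf{LA}$ into polynomial calculus refutations whose degree is bounded by a constant independent of the dimensions of the matrices. On the other hand, a refutation of ``$AB=I$ and $BA\neq I$'' contains a refutation of the pigeonhole principle of the same degree, and by a theorem of Razborov that degree is at least linear in the dimension. The argument works over every finite field, in the presence of arbitrary index functions, already for the instance $AA^t=I\supset A^tA=I$, and in characteristic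 $0$.
\end{abstract}

\section{The question and the answer}

If $A,B$ are $n\times n$ matrices over a field and $AB=I$, then $BA=I$. This does not follow from the ring axioms alone: for the left shift $L$ and the right shift $R$ on infinite sequences, $LR$ is the identity, but $RL$ erases the first coordinate. Finiteness of $n$ has to enter, and in the usual proofs it enters through rank, elimination or determinants. How much of this is really needed? The theory $\mathbf{LA}$ makes the question precise. It allows sums and products of matrix entries, matrices defined from such expressions, and induction on quantifier-free formulas. It proves all ring properties of matrices, such as $A(BC)=(AB)C$; whether it proves $AB=I\supset BA=I$ is the question treated here. It is posed in~\cite{soltys}.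

The natural guess is that it does not. The expressions of $\mathbf{LA}$ are polynomials in the matrix entries whose degree does not grow with $n$, while determinants have degree $n$. We show that this guess is right. The work lies in controlling what \emph{induction} can do with expressions of bounded degree.

\subsection{The theory $\mathbf{LA}$}\label{ss:LA}

There are three sorts: indices ($i,j,k,l,m,n,\dots$, ranging over $\mathbb N$), field elements ($a,b,\dots$) and matrices ($A,B,\dots$).

\emph{Terms.} Index terms are built from index variables, $0,1,+,*$, limited subtraction $-$, $\mathrm{div}$, $\mathrm{rem}$, $\mathrm{cond}(\alpha,i,j)$, and $r(A),c(A)$ (the numbers of rows and columns of $A$). Field terms are built from field variables, $0,1,+,*,-,{}^{-1}$, $\mathrm{cond}(\alpha,a,b)$, entries $e(A,i,j)$, also written $A_{ij}$, and $\Sigma A$, the sum of all entries of $A$. Matrix terms are matrix variables and $\lambda ij\langle m,n,t\rangle$, the $m\times n$ matrix with $(i,j)$ entry $t(i,j)$; here $i,j$ are bound.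

\emph{Formulas.} Atomic formulas (\emph{atoms}) are the index atoms $i\le j$, $i=j$, and the atoms $a=b$ and $A=B$. Formulas are built from atoms by $\neg,\wedge,\vee$; we write $\alpha\supset\beta$ for $\neg\alpha\vee\beta$ and $i<j$ for $i\le j\wedge\neg\,i=j$. There are no quantifiers. The formula $\alpha$ in $\mathrm{cond}(\alpha,\cdot,\cdot)$ must be built from index atoms only. Formulas that differ only in the names of bound variables are identified.

\emph{Proof system.} $\mathbf{LA}$ is a sequent calculus: the quantifier-free part of Gentzen's LK (logical axioms, structural rules, cut, propositional rules) with the following axioms and rules. All axioms are schemes: arbitrary terms of the right sorts may be substituted for the variables.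
\begin{enumerate}
\item[(E)] Equality axioms for each sort: reflexivity, symmetry, transitivity, and congruence for function symbols and for $\le$ and $=$. We take congruence for function symbols in the general form $s_1=s_1',\dots,s_r=s_r'\rightarrow t(s_1,\dots,s_r)=t(s_1',\dots,s_r')$ for every term $t(x_1,\dots,x_r)$, with capture-free substitution; this includes the congruence axioms of all function symbols and settles what congruence means for $\lambda$ and $\mathrm{cond}$. With fewer congruence axioms the theory can only become weaker, so the unprovability results below remain true.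
\item[(I)] Index axioms: the standard defining axioms for $0,1,+,*$, for $\le$ as a total order compatible with $+$, for limited subtraction, $\mathrm{div}$, $\mathrm{rem}$, and for $\mathrm{cond}$, namely $\alpha\rightarrow\mathrm{cond}(\alpha,i,j)=i$ and $\neg\alpha\rightarrow\mathrm{cond}(\alpha,i,j)=j$.
\item[(F)] Field axioms: $0\ne1$; commutativity and associativity of $+$ and $*$; distributivity; $a+0=a$; $a+(-a)=0$; $1*a=a$; $a\neq0\rightarrow a*a^{-1}=1$; the $\mathrm{cond}$ axioms for field terms; and the two \emph{$\mathrm{GF}(2)$ axioms} $\rightarrow a=0\vee a=1$ and $\rightarrow1+1=0$.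
\item[(M)] Matrix axioms:
 \begin{itemize}
 \item $r(\lambda ij\langle m,n,t\rangle)=m$ and $c(\lambda ij\langle m,n,t\rangle)=n$;
 \item $1\le i,\ i\le m,\ 1\le j,\ j\le n\rightarrow e(\lambda ij\langle m,n,t\rangle,i,j)=t(i,j)$;
 \item $i=0\vee r(A)<i\vee j=0\vee c(A)<j\rightarrow e(A,i,j)=0$;
 \item $r(A)=1,\ c(A)=1\rightarrow\Sigma A=A_{11}$;
 \item $r(A)=1,\ 1<c(A)\rightarrow\Sigma A=\Sigma\lambda ij\langle1,c(A)-1,A_{ij}\rangle+A_{1c(A)}$;
 \item $\Sigma A=\Sigma A^t$, where $A^t:=\lambda ij\langle c(A),r(A),A_{ji}\rangle$;
 \item $1<r(A),\ 1<c(A)\rightarrow\Sigma A=A_{11}+\Sigma R(A)+\Sigma S(A)+\Sigma M(A)$, where $R(A)=\lambda ij\langle1,c(A)-1,A_{1,j+1}\rangle$, $S(A)=\lambda ij\langle r(A)-1,1,A_{i+1,1}\rangle$ and $M(A)=\lambda ij\langle r(A)-1,c(A)-1,A_{i+1,j+1}\rangle$;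
 \item $r(A)=0\vee c(A)=0\rightarrow\Sigma A=0$.
 \end{itemize}
\end{enumerate}
\emph{Induction rule:} from $\Gamma,\alpha(i)\rightarrow\alpha(i+1),\Delta$ infer $\Gamma,\alpha(0)\rightarrow\alpha(n),\Delta$, where $\alpha$ is any formula, $n$ any index term, and $i$ does not occur free in $\Gamma,\Delta,n$.

\smallskip\noindent
\emph{Matrix equality rule:} from the three sequents $\Gamma\rightarrow e(A,i,j)=e(B,i,j),\Delta$ and $\Gamma\rightarrow r(A)=r(B),\Delta$ and $\Gamma\rightarrow c(A)=c(B),\Delta$ infer $\Gamma\rightarrow A=B,\Delta$, where $i,j$ do not occur free in the conclusion.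

\subsection{The results}

Let $I_n:=\lambda ij\langle n,n,\mathrm{cond}(i=j,1,0)\rangle$. The \emph{inversion principle} $\mathrm{IP}_n$ is the sequent
\[
\lambda ij\langle n,n,\Sigma\lambda kl\langle 1,n,A_{il}B_{lj}\rangle\rangle=I_n\ \rightarrow\ \lambda ij\langle n,n,\Sigma\lambda kl\langle 1,n,B_{il}A_{lj}\rangle\rangle=I_n
\]
with $n,A,B$ free. For a formula or sequent $\mathrm{ID}$ let $\mathbf{LA}^{\mathrm{ID}}$ be $\mathbf{LA}$ extended by $\mathrm{ID}$. One calls $\mathrm{ID}$ a \emph{hard matrix identity} if $\mathbf{LA}^{\mathrm{ID}}=\mathbf{LA}^{\mathrm{IP}_n}$; examples are $\mathrm{IP}_n$ itself, $AB=I\wedge AC=I\supset B=C$, and $AB=I\supset(AC=0\supset C=0)$.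

\begin{theorem}\label{thm:main}
$\mathrm{IP}_n$ is not a theorem of $\mathbf{LA}$ over $\mathrm{GF}(2)$. Consequently, no hard matrix identity is a theorem of $\mathbf{LA}$.
\end{theorem}

The second sentence follows from the first: if $\mathbf{LA}$ proved a hard matrix identity $\mathrm{ID}$, then $\mathbf{LA}=\mathbf{LA}^{\mathrm{ID}}=\mathbf{LA}^{\mathrm{IP}_n}$ would prove $\mathrm{IP}_n$.

The proof uses very little about the index sort and the field. Fix a prime power $q$. Let $\mathbf{LA}^+_q$ be the following extension of $\mathbf{LA}$ without its $\mathrm{GF}(2)$ axioms.
\begin{itemize}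
\item There are constants for the elements of $\mathbb F_q$ (among them the symbols $0,1$), with their addition and multiplication tables, $c=d\rightarrow{}$ for distinct $c,d\in\mathbb F_q$, and $\rightarrow\bigvee_{c\in\mathbb F_q}a=c$.
\item There is an index function symbol for every function $\mathbb N^r\to\mathbb N$ and an index predicate symbol for every relation on $\mathbb N$; the atoms formed with these predicates count as index atoms and are also allowed inside $\mathrm{cond}$. Every sequent of formulas built from index atoms without matrix variables that is true in $\mathbb N$ for all values of its variables is an axiom scheme.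
\end{itemize}
Then $\mathbf{LA}\subseteq\mathbf{LA}_2^+$. For matrix terms $T,U$ write $TU$ for $\lambda ij\langle r(T),c(U),\Sigma\lambda kl\langle1,c(T),T_{il}U_{lj}\rangle\rangle$, where $i,j,k,l$ are not free in $T,U$.

\begin{theorem}\label{thm:strong}
Let $q$ be a prime power.
\begin{enumerate}
\item[\textup{(a)}] $\mathbf{LA}_q^+$ does not prove $\mathrm{IP}_n$, nor even $r(A)=n,\ c(A)=n,\ AA^t=I_n\rightarrow A^tA=I_n$.
\item[\textup{(b)}] Let $f:\mathbb N\to\mathbb N$ satisfy $f(n)>n$ for infinitely many $n$ (for example $f(n)=2^n$). Then $\mathbf{LA}_q^+$ does not prove the valid sequent $c(A)=n,\ r(A)=f(n),\ n<f(n),\ AA^t=I_{f(n)}\rightarrow{}$ with empty succedent.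
\item[\textup{(c)}] The two sequents of \textup{(a)} are also unprovable in $\mathbf{LA}$ without the $\mathrm{GF}(2)$ axioms, and in that theory extended by $\bar p\neq0$ for all primes $p$, where $\bar p=1+\dots+1$ \textup{(}$p$ times\textup{)}.
\end{enumerate}
\end{theorem}

Both theorems follow from a translation, Theorem~\ref{thm:sound}: for every theorem of $\mathbf{LA}_q^+$, each way in which it could fail has a polynomial calculus refutation of \emph{constant} degree.

\subsection{Pigeons in a matrix, and the plan}\label{ss:plan}

Why should bounded degree be too weak? Suppose that $n$ pigeons sat in $n-1$ holes, each pigeon in one hole and no two in the same hole. Let $M=(x_{il})$ be the $n\times(n-1)$ matrix with $x_{il}=1$ if pigeon $i$ sits in hole $l$, and $x_{il}=0$ otherwise. Off the diagonal, $(MM^t)_{ij}=\sum_lx_{il}x_{jl}=0$; on it, $\sum_lx_{il}^2=\sum_lx_{il}=1$. So $MM^t=I_n$. Now let $A$ be the $n\times n$ matrix obtained from $M$ by adding a zero column on the right. Then $AA^t=MM^t=I_n$, but $(A^tA)_{nn}=0$: with $B=A^t$, the inversion principle fails. For $n=2$ the matrices are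
\[
A=\begin{pmatrix}x_1&0\\x_2&0\end{pmatrix},\qquad AA^t=\begin{pmatrix}x_1^2&x_1x_2\\x_1x_2&x_2^2\end{pmatrix},\qquad A^tA=\begin{pmatrix}x_1^2+x_2^2&0\\0&0\end{pmatrix},
\]
and, as $x^2=x$, the equation $AA^t=I_2$ says $x_1=1$, $x_2=1$, $x_1x_2=0$: both pigeons are in the one hole, and this is forbidden. Of course there is no such $M$. But to see this by low-degree polynomial reasoning is to refute the pigeonhole principle in low degree, and Razborov showed that this is impossible.

It remains to see that a proof in $\mathbf{LA}$ is low-degree polynomial reasoning. For terms this is easy: an entry of $AB$ has degree $2$ and an entry of $(AB)C$ degree $3$ in the entries of the matrices, whatever their dimensions. Formulas are more delicate, because of negation. The formula $A=B$ is a set of low-degree equations, but $\neg A=B$ is not; we can only say that it fails \emph{at some entry}, and branch over the entry. Accordingly, a formula will not be translated into a polynomial. Instead we refute, one by one, all the ways in which a sequent can fail, a failed matrix equation being witnessed by one entry. The price is paid at the induction rule, which must pass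 through $N$ intermediate stages while each naive step costs a constant amount of degree; a loss of order $N$ would be useless. Section~\ref{sec:ind} removes it.

Sections~\ref{sec:PC} and~\ref{sec:php} contain the polynomial calculus and the lower bound, Sections~\ref{sec:terms} and~\ref{sec:seq} the interpretation of terms and sequents, Section~\ref{sec:ind} the induction step, and Sections~\ref{sec:sound} and~\ref{sec:end} the translation and the proofs of the theorems. Everything is done over $\mathbb F_q$. For Theorem~\ref{thm:main} the reader may put $q=2$ throughout; then $p^*$ below is simply $1+p$.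

\section{Polynomial calculus}\label{sec:PC}

Let $P=\mathbb F_q[V]/(x^q-x:x\in V)$ for a set $V$ of variables. Each $f\in P$ has a unique representative with all exponents at most $q-1$, and $\deg f$ denotes its degree ($\deg 0:=0$). Replacing $x^q$ by $x$ does not raise degrees, so $\deg fg\le\deg f+\deg g$. The map $f\mapsto f^q$ is a ring homomorphism that fixes $\mathbb F_q$ and all variables; hence $f^q=f$ for all $f\in P$. For $p\in P$ put
\[
p^*:=1-p^{q-1}.
\]
Then $pp^*=p-p^q=0$, the elements $p^{q-1}$ and $p^*$ are idempotent, $\deg p^*\le(q-1)\deg p$, $0^*=1$, and $c^*=0$ for every constant $c\ne0$. When polynomials are read as equations ``$f=0$'', the polynomial $p^*$ says $p\ne0$. That $p$ and $p^*$ contradict each other is the identity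
\begin{equation}\label{eq:contr}
1=p^*+p^{q-2}\cdot p ,\qquad\text{where } p^0=1 .
\end{equation}

\begin{definition}
For $F\subseteq P$ and an integer $D\ge0$, let $\mathrm{cl}_D(F)$ be the least $\mathbb F_q$-subspace of $\{f\in P:\deg f\le D\}$ that contains all $f\in F$ with $\deg f\le D$ and is closed under $f\mapsto xf$, $x$ a variable, whenever $\deg f\le D-1$. If $1\in\mathrm{cl}_D(F)$, then $F$ is \emph{refuted in degree $D$}.
\end{definition}

This is the usual notion of a polynomial calculus (PC) refutation of degree at most $D$. Clearly $\mathrm{cl}_D(F)$ grows with $D$ and $F$. We use constantly: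
\begin{align}
&\text{if } f\in\mathrm{cl}_D(F)\text{ and }\deg f+\deg p\le D,\text{ then } pf\in\mathrm{cl}_D(F);\label{eq:mult}\\
&\text{if } D\le D' \text{ and all } g\in G \text{ with }\deg g\le D\text{ lie in }\mathrm{cl}_{D'}(F),\text{ then }\mathrm{cl}_D(F\cup G)\subseteq\mathrm{cl}_{D'}(F).\label{eq:trans}
\end{align}
For \eqref{eq:mult}, multiply $f$ by the monomials of $p$, one variable at a time. For \eqref{eq:trans}, note that $\mathrm{cl}_{D'}(F)\cap\{f:\deg f\le D\}$ is a subspace containing the required elements and closed under the required multiplications. From \eqref{eq:contr} and \eqref{eq:mult}: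
\begin{equation}\label{eq:dagger}
\text{a set that contains $g$ and $g^*$, where $\deg g\le\delta$, is refuted in degree $(q-1)\delta$.}
\end{equation}

Next, refuting ``$p\ne0$'' should yield $p$, at the cost of $\deg p$ in degree.

\begin{lemma}[Negation]\label{lem:neg}
If $\deg p\le\delta$ and $1\in\mathrm{cl}_D(E\cup\{p^*\})$, then $p\in\mathrm{cl}_{D+\delta}(E)$.
\end{lemma}

\begin{proof}
Let $L=\{f:\deg f\le D,\ pf\in\mathrm{cl}_{D+\delta}(E)\}$, a subspace. It contains every $f\in E$ with $\deg f\le D$ by \eqref{eq:mult}, and it contains $p^*$ if $\deg p^*\le D$, since $pp^*=0$. If $f\in L$ and $\deg f\le D-1$, then $\deg pf\le D+\delta-1$, so $x\,pf\in\mathrm{cl}_{D+\delta}(E)$ and $xf\in L$. Hence $\mathrm{cl}_D(E\cup\{p^*\})\subseteq L$, so $1\in L$.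
\end{proof}

We now formalize ``declare some sets of equations true, and for each of the others name an equation that fails''.

\begin{definition}
Let $(Z_l)_{l\in\Lambda}$ be a finite family of subsets of $P$. A \emph{case} on it is a pair $(\sigma,g)$ where $\sigma\subseteq\Lambda$ and $g$ chooses an element $g_l\in Z_l$ for each $l\notin\sigma$. We say that $(\sigma,g)$ declares $l\in\sigma$ true and $l\notin\sigma$ false. Its set of polynomials is
\[
E(\sigma,g)=\bigcup_{l\in\sigma}Z_l\ \cup\ \{g_l^*:l\notin\sigma\}.
\]
If $Z_l=\emptyset$, every case declares $l$ true.
\end{definition}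

\begin{lemma}[Cases]\label{lem:cases}
Let $Z_1,\dots,Z_k$ consist of polynomials of degree at most $\delta$. If $1\in\mathrm{cl}_D(E\cup E(\sigma,g))$ for every case $(\sigma,g)$ on $Z_1,\dots,Z_k$, then $1\in\mathrm{cl}_{D+k\delta}(E)$.
\end{lemma}

\begin{proof}
The case $k=0$ is trivial. Let $k=1$. For every $g\in Z_1$ we have $1\in\mathrm{cl}_D(E\cup\{g^*\})$, so $g\in\mathrm{cl}_{D+\delta}(E)$ by Lemma~\ref{lem:neg}. Thus $Z_1\subseteq\mathrm{cl}_{D+\delta}(E)$, and \eqref{eq:trans} gives $1\in\mathrm{cl}_D(E\cup Z_1)\subseteq\mathrm{cl}_{D+\delta}(E)$. For $k>1$, fix a case $(\sigma',g')$ on $Z_1,\dots,Z_{k-1}$; the case $k=1$ for $Z_k$ gives $1\in\mathrm{cl}_{D+\delta}(E\cup E(\sigma',g'))$. Now use induction on $k$.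
\end{proof}

Note that the loss does not depend on the sizes of the sets $Z_l$, although there is one case for each choice: a matrix equation with $n^2$ entries costs no more than a single equation.

The lower bound on which everything rests is the following.

\begin{theorem}[Razborov \cite{razborov}]\label{thm:raz}
Let $m>h\ge1$ and let $\mathbb K$ be a field. In $\mathbb K[x_{ij}: i\le m,\ j\le h]/(x_{ij}^2-x_{ij})$, every PC refutation of the set $\mathrm{PHP}^m_h$ consisting of
\[
Q_i=1-\sum_{j\le h}x_{ij}\quad(i\le m)\qquad\text{and}\qquad x_{ij}x_{i'j}\quad(i\ne i',\ j\le h)
\]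
has degree at least $h/2+1$. \textup{(}This remains true if the polynomials $x_{ij}x_{ij'}$, $j\ne j'$, are added; omitting axioms only makes refuting harder.\textup{)}
\end{theorem}

\section{Inversion contains the pigeonhole principle}\label{sec:php}

We make the computation of Section~\ref{ss:plan} a statement about degrees.

\begin{lemma}\label{lem:php}
Let $P$ have among its variables the entries $A_{ij}$ and $B_{ij}$ occurring below, and let $D\ge2$. In \textup{(1)} and \textup{(2)} let $N\ge2$, in \textup{(3)} let $m>h\ge1$.
\begin{enumerate}
\item[\textup{(1)}] If $\{\sum_{l\le N}A_{il}B_{lj}-\delta_{ij}:i,j\le N\}\cup\{p^*\}$ with $p=\sum_{l\le N}B_{Nl}A_{lN}-1$ is refuted in degree $D$, then $D\ge\frac{N-1}2+1$.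
\item[\textup{(2)}] If $\{\sum_{l\le N}A_{il}A_{jl}-\delta_{ij}:i,j\le N\}\cup\{p^*\}$ with $p=\sum_{l\le N}A_{lN}A_{lN}-1$ is refuted in degree $D$, then $D\ge\frac{N-1}2+1$.
\item[\textup{(3)}] If $\{\sum_{l\le h}A_{il}A_{jl}-\delta_{ij}:i,j\le m\}$ is refuted in degree $D$, then $D\ge\frac h2+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
In (1) and (2) put $m=N$, $h=N-1$. Let $P'=\mathbb F_q[x_{il}:i\le m,\ l\le h]/(x_{il}^2-x_{il})$ and let $\eta:P\to P'$ be the homomorphism over $\mathbb F_q$ with
\[
A_{il}\mapsto x_{il},\quad B_{li}\mapsto x_{il}\qquad(i\le m,\ l\le h),
\]
and with all other variables mapped to $0$; in particular $A_{iN},B_{Ni}\mapsto0$ in (1) and (2). It is well defined, because $y^q=y$ for $y=x_{il}$ and $y=0$ in $P'$. It maps variables to variables or $0$, so it does not raise degrees, and, with $\mathrm{cl}_D$ defined in $P'$ as in $P$, induction on derivations gives $\eta(\mathrm{cl}_D(E))\subseteq\mathrm{cl}_D(\eta(E))$ for every $E\subseteq P$.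

Let $E$ be the set in question. In (1) and (2) every summand of the sum in $p$ contains a factor $A_{lN}$, so $\eta(p)=-1$ and $\eta(p^*)=1-(-1)^{q-1}=0$. (If $q$ is odd, $q-1$ is even; if $q$ is even, $-1=1$.) In all three parts the other elements of $E$ are mapped to $\sum_{l\le h}x_{il}x_{jl}-\delta_{ij}$. For $i\neq j$ this is a sum of elements of $\mathrm{PHP}^m_h$; for $i=j$ it equals $\sum_{l\le h}x_{il}-1=-Q_i$, because $x_{il}^2=x_{il}$. As $D\ge2$, all of $\eta(E)$ lies in $\mathrm{cl}_D(\mathrm{PHP}^m_h)$. Hence $1=\eta(1)\in\mathrm{cl}_D(\mathrm{PHP}^m_h)$, and Theorem~\ref{thm:raz} gives $D\ge h/2+1$.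
\end{proof}

\section{Terms are polynomials of bounded degree}\label{sec:terms}

From now on the language is that of $\mathbf{LA}_q^+$, which contains that of $\mathbf{LA}$.

An \emph{environment} $\omega$ over a ring $P$ as in Section~\ref{sec:PC} assigns a natural number to every index variable, an element of $P$ to every field variable, and a matrix over $P$, of some dimensions in $\mathbb N^2$, to every matrix variable. The value $[t]_\omega$ of a term is defined as expected; bound variables are renamed when necessary.
\begin{itemize}
\item \emph{Index terms} take values in $\mathbb N$, with the standard operations; $i-j=0$ if $i<j$. The values $\mathrm{div}(i,0)$ and $\mathrm{rem}(i,0)$ are fixed numbers at most $i$ that are compatible with the index axioms; the usual axioms leave them open, and then we take $0$. The values of $r(T),c(T)$ are the dimensions of $[T]_\omega$, and $\mathrm{cond}(\alpha,\cdot,\cdot)$ is evaluated by the truth value of $\alpha$ in $\mathbb N$.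
\item \emph{Matrix terms:} $[A]_\omega=\omega(A)$, and $[\lambda ij\langle m,n,t\rangle]_\omega$ is the $[m]_\omega\times[n]_\omega$ matrix whose $(a,b)$ entry is $[t]_{\omega[i:=a,j:=b]}$.
\item \emph{Field terms:} constants and $+,*,-$ are interpreted in $P$, and $[t^{-1}]_\omega=[t]_\omega^{2q-3}$. The value of $e(T,s,s')$ is the entry of $[T]_\omega$ at $([s]_\omega,[s']_\omega)$, or $0$ if this is out of range; $\Sigma T$ is the sum of all entries of $[T]_\omega$ ($0$ if there are none); $\mathrm{cond}$ is evaluated as above.
\end{itemize}
The exponent $2q-3\ge1$ is chosen so that $p\cdot p^{2q-3}=(p^{q-1})^2=p^{q-1}$; for $q=2$, $p^{-1}$ is $p$.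

The next observation is the reason for allowing only index atoms inside $\mathrm{cond}$.

\begin{lemma}\label{lem:index}
The values of index terms, the dimensions of matrix terms and the truth values of formulas inside $\mathrm{cond}$ depend only on the values of the index variables and the dimensions of the matrix variables, never on field values or entries.
\end{lemma}

\begin{proof}
Simultaneous induction. An index term $r(T)$ or $c(T)$ depends on the dimensions of $T$; these are given if $T$ is a variable and are the values of $m,n$ if $T=\lambda ij\langle m,n,t\rangle$. A formula inside $\mathrm{cond}$ is built from index atoms. All other cases are immediate.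
\end{proof}

If a term $\mathrm{cond}(A=0,1,0)$ were allowed, its value over $\mathrm{GF}(2)$ would be $\prod_{ij}(1+A_{ij})$, of degree $r(A)c(A)$, and the degree bound in Lemma~\ref{lem:facts}(c) below would fail.

A \emph{valuation} $\nu$ assigns numbers to the index variables and dimensions $(r_A,c_A)$ to the matrix variables. The ring $P_\nu$ has as variables all field variables and all $A_{ij}$ with $1\le i\le r_A$, $1\le j\le c_A$. It does not change when the value of an index variable is changed. The \emph{generic environment} of $\nu$, over $P_\nu$, sends index variables to their values, each field variable to itself, and $A$ to $(A_{ij})$; we write $[t]_\nu$ for the value of $t$ in it.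

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item[\textup{(a)}] $[t]_\omega$ depends only on the values of the free variables of $t$.
\item[\textup{(b)}] $[t(s/x)]_\omega=[t]_{\omega[x:=[s]_\omega]}$ for a variable $x$ and a term $s$ of the same sort.
\item[\textup{(c)}] For every field or matrix term $t$ there is a constant $\delta(t)$, independent of $\omega$ and $P$, such that if the values of the field variables and the entries of the matrix variables free in $t$ have degree at most $d$ under $\omega$, then $[t]_\omega$ \textup{(}each of its entries\textup{)} has degree at most $\delta(t)\,d$. In particular $[t]_\nu$ has degree at most $\delta(t)$ for every valuation $\nu$.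
\end{enumerate}
\end{lemma}

\begin{proof}
(a) is immediate by induction on $t$.

(b) Induction on $t$. Variables are clear. If $t$ is neither a variable nor a $\lambda$-term, its value is computed from the values of its immediate subterms and, for $\mathrm{cond}$, from the truth value of a formula, which is computed from the values of index terms; so the induction hypothesis applies directly. Let $t=\lambda ij\langle m,n,u\rangle$ with $i,j$ different from $x$ and not free in $s$. The dimensions agree by the induction hypothesis. With $\omega'=\omega[i:=a,j:=b]$, the $(a,b)$ entry of $[t(s/x)]_\omega$ is $[u(s/x)]_{\omega'}=[u]_{\omega'[x:=[s]_{\omega'}]}$. By (a), $[s]_{\omega'}=[s]_\omega$, so this is $[u]_{\omega[x:=[s]_\omega][i:=a,j:=b]}$, the $(a,b)$ entry of $[t]_{\omega[x:=[s]_\omega]}$.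

(c) Put $\delta=1$ for field and matrix variables, $\delta=0$ for field constants, and
\[
\begin{gathered}
\delta(t+u)=\delta(\mathrm{cond}(\alpha,t,u))=\max(\delta(t),\delta(u)),\qquad \delta(t*u)=\delta(t)+\delta(u),\qquad\delta(-t)=\delta(t),\\
\delta(t^{-1})=(2q-3)\,\delta(t),\qquad \delta(e(T,s,s'))=\delta(\Sigma T)=\delta(T),\qquad\delta(\lambda ij\langle m,n,t\rangle)=\delta(t).
\end{gathered}
\]
The bound follows by induction on $t$, for all $\omega$ simultaneously. For $\lambda$, the entries are $[t]_{\omega[i:=a,j:=b]}$, and changing index values leaves $d$ unchanged. For $\Sigma$, a sum of polynomials, however many, has at most their maximal degree.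
\end{proof}

For the congruence axioms we need to know that equal arguments give equal values \emph{by a low-degree derivation}.

\begin{lemma}[Congruence]\label{lem:cong}
For each field or matrix term $t$ and each $d\ge0$ there is a constant $c(t,d)$ such that the following holds for every $P$. Let $\omega,\omega'$ be environments over $P$ that agree on index variables and on the dimensions of matrix variables, and under which the field variables and the entries of the matrix variables free in $t$ have values of degree at most $d$. Let $H$ be the set of all differences $\omega(a)-\omega'(a)$ and $\omega(A)_{uv}-\omega'(A)_{uv}$ for field variables $a$ and matrix variables $A$ free in $t$. Then $[t]_\omega-[t]_{\omega'}$ \textup{(}each of its entries\textup{)} is a finite sum $\sum_hp_hh$ with $h\in H$ and $\deg p_h\le c(t,d)$.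
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:index}, index terms, dimensions and formulas inside $\mathrm{cond}$ have the same values under $\omega$ and $\omega'$, so the differences make sense. We use induction on $t$; by Lemma~\ref{lem:facts}(c) the values of all subterms have degrees bounded in terms of $t$ and $d$. Variables and constants are clear, and $+,-$ are linear. For products use $p_1p_2-p_1'p_2'=p_2(p_1-p_1')+p_1'(p_2-p_2')$. For inverses, $p^{e}-p'^{\,e}=(p-p')\sum_{s<e}p^{s}p'^{\,e-1-s}$ with $e=2q-3$. For $\mathrm{cond}$ the difference is one of the two given ones. For $e(T,s,s')$ it is a difference of entries of $T$ at one common position, or $0-0$. For $\Sigma T$ it is a sum of such differences, and summing does not raise the degrees of the cofactors. For $\lambda ij\langle m,n,u\rangle$ it is the difference for $u$ under $\omega[i:=a,j:=b]$ and $\omega'[i:=a,j:=b]$, which satisfy the hypotheses with differences from the same set $H$.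
\end{proof}

\section{Refuting the failure of a sequent}\label{sec:seq}

For an atom $\varphi$ and a valuation $\nu$ define $Z_\nu(\varphi)\subseteq P_\nu$ so that ``$\varphi$ holds'' means that $Z_\nu(\varphi)$ vanishes:
\begin{itemize}
\item index atom: $Z_\nu(\varphi)=\emptyset$ if $\varphi$ is true in $\mathbb N$ under $\nu$, and $\{1\}$ if it is false;
\item field atom: $Z_\nu(t=u)=\{[t]_\nu-[u]_\nu\}$;
\item matrix atom: $Z_\nu(T=U)=\{1\}$ if the dimensions of $[T]_\nu$ and $[U]_\nu$ differ, and otherwise the set of all $([T]_\nu)_{ab}-([U]_\nu)_{ab}$.
\end{itemize}
For a sequent $S$ let $\mathrm{At}(S)$ be the finite set of its atoms (not those inside $\mathrm{cond}$); similarly $\mathrm{At}(\Gamma,\Delta)$. By Lemma~\ref{lem:facts}(c) there is a constant $\delta_S$ that bounds the degrees of all elements of all $Z_\nu(\varphi)$, $\varphi\in\mathrm{At}(S)$, for all $\nu$. By Lemma~\ref{lem:facts}(b),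
\begin{equation}\label{eq:subst}
Z_\nu(\varphi(s/i))=Z_{\nu[i:=[s]_\nu]}(\varphi)\qquad\text{for index variables $i$ and index terms $s$.}
\end{equation}

A case $(\sigma,g)$ on the family $(Z_\nu(\varphi))_{\varphi\in\mathrm{At}(S)}$ gives a truth value to every atom of $S$. It \emph{falsifies} $S$ if, under these truth values, all formulas of the antecedent are true and all formulas of the succedent are false. Write $E_\nu(\sigma,g)$ for its set of polynomials.

\begin{definition}
$S$ is \emph{$D$-refutable at $\nu$} if $1\in\mathrm{cl}_D(E_\nu(\sigma,g))$ for every case $(\sigma,g)$ on $(Z_\nu(\varphi))_{\varphi\in\mathrm{At}(S)}$ that falsifies $S$.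
\end{definition}

\begin{example}\label{ex:ip}
Let $\nu$ give $n$ the value $N\ge1$ and $A,B$ the dimensions $(N,N)$. The two atoms of $\mathrm{IP}_n$ have the sets $\{\sum_lA_{il}B_{lj}-\delta_{ij}\}_{i,j\le N}$ and $\{\sum_lB_{il}A_{lj}-\delta_{ij}\}_{i,j\le N}$. A falsifying case declares the first true and the second false and names an entry $(i,j)$ of $BA-I$. For the entry $(N,N)$ its set of polynomials is exactly the set in Lemma~\ref{lem:php}(1).
\end{example}

\begin{lemma}[Propositional rules]\label{lem:prop}
Let $S$ be a propositional consequence \textup{(}atoms being treated as propositional variables\textup{)} of $S_1,\dots,S_r$, $r\ge0$, each $D$-refutable at $\nu$. Let $k$ be the number of atoms of $S_1,\dots,S_r$ that are not in $\mathrm{At}(S)$, and $\delta$ a bound for the degrees of their polynomials. Then $S$ is $(D+k\delta)$-refutable at $\nu$.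
\end{lemma}

\begin{proof}
Let $(\sigma,g)$ falsify $S$ and put $E=E_\nu(\sigma,g)$. (If $r=0$, there is no such case.) Combine it with any case $(\sigma',g')$ on the $k$ further atoms. The combined truth values falsify $S$, hence some $S_i$. The restriction of the combined case to $\mathrm{At}(S_i)$ falsifies $S_i$ and its set is contained in $E\cup E_\nu(\sigma',g')$; so $1\in\mathrm{cl}_D(E\cup E_\nu(\sigma',g'))$. Now apply Lemma~\ref{lem:cases}.
\end{proof}

\section{Induction at constant cost}\label{sec:ind}

We isolate what the induction rule demands. Let $\alpha(i)$ have the atoms $\varphi_1,\dots,\varphi_k$, and let $Z_1^a,\dots,Z_k^a$ be their sets when $i$ has the value $a$. Let $\delta$ bound the degrees of their elements. Put $[k]=\{1,\dots,k\}$, and let $T$ be the family of all subsets $\sigma\subseteq[k]$ such that $\alpha$ is true when exactly the $\varphi_l$ with $l\in\sigma$ are true. A case on $Z^a_1,\dots,Z^a_k$ is called a \emph{case at $a$}, with set $E^a(\sigma,g)$; it is \emph{true} if $\sigma\in T$ and \emph{false} otherwise. The premise of the induction rule will give, with $X$ representing the side formulas: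
\begin{equation}\label{eq:step}
1\in\mathrm{cl}_D\bigl(X\cup E^a(\sigma,g)\cup E^{a+1}(\sigma',g')\bigr)
\quad
\begin{aligned}
&\text{for all $a<N$, every true case $(\sigma,g)$ at $a$}\\
&\text{and every false case $(\sigma',g')$ at $a+1$.}
\end{aligned}
\end{equation}
We want the same, in slightly larger degree, for a true case at $0$ and a false case at $N$.

\emph{The smallest instance.} Let $k=1$ and $T=\{\{1\}\}$, so that $\alpha$ says ``$Z^a$ vanishes''. For $g\in Z^{a+1}$, \eqref{eq:step} says that $X\cup Z^a\cup\{g^*\}$ is refuted in degree $D$; so $g\in\mathrm{cl}_{D+\delta}(X\cup Z^a)$ by Lemma~\ref{lem:neg}. Thus $Z^{a+1}\subseteq\mathrm{cl}_{D+\delta}(X\cup Z^a)$ for every $a<N$, and repeated use of \eqref{eq:trans}, in the one degree $D+\delta$, gives $Z^a\subseteq\mathrm{cl}_{D+\delta}(X\cup Z^0)$ for all $a\le N$. With $a=N-1$ and \eqref{eq:step}, $1\in\mathrm{cl}_{D+\delta}(X\cup Z^0\cup\{g^*\})$ for every $g\in Z^N$. The loss $\delta$ is paid once and not $N$ times: closed conditions can be passed along from $0$ to $N$. For $T=\{\emptyset\}$, where $\alpha$ says that $Z^a$ does not vanish, closed conditions are passed along from $N$ to $0$ in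 the same way.

\emph{The difficulty.} For a formula such as $A=B\wedge\neg\,C=D$, neither $\alpha$ nor $\neg\alpha$ is a closed condition, and there is nothing to pass along. One can branch over all cases at intermediate points, at a cost of $k\delta$ per point by Lemma~\ref{lem:cases}. Doing this point by point costs about $Nk\delta$. Binary splitting is better: branch at the midpoint $m=a+\lceil(b-a)/2\rceil$ between a true case at $a$ and a false case at $b>a+1$. Each case at $m$ is either true, and we continue between $m$ and $b$, or false, and we continue between $a$ and $m$. As $\lceil\log_2\lceil x/2\rceil\rceil=\lceil\log_2x\rceil-1$ for integers $x\ge2$, induction gives refutations in degree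
\begin{equation}\label{eq:log}
D+k\delta\lceil\log_2(b-a)\rceil .
\end{equation}
This already suffices for Theorem~\ref{thm:main}; see Remark~\ref{rem:log}. But it does not give constant degree, and index functions of arbitrary growth make $N$ too large for it.

\emph{The idea for constant loss.} Call $\{l:Z_l^a\text{ vanishes}\}\subseteq[k]$ the \emph{state} at $a$. The closed conditions that we impose at $a$ are of the form ``the state at $a$ lies in $U$'' with $U$ up-closed, that is, closed under supersets. Start with the whole interval and no condition on its interior points. Then remove the $2^k$ states from the admissible family $U$ one after another, smaller ones first, so that $U$ stays up-closed. Suppose that $\sigma$ is to be removed. Sweep over the interior points, from the left if $\sigma\notin T$ and from the right if $\sigma\in T$, and impose ``the state lies in $U\setminus\{\sigma\}$'' at one point after another. If this is consistent (in the relevant degree) at all interior points, then $\sigma$ has been removed. If not, consider the first point where it is inconsistent. There we may assume that the state does \emph{not} lie in $U\setminus\{\sigma\}$,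 which costs a single use of Lemma~\ref{lem:neg}; as the state lies in $U$, it is \emph{exactly} $\sigma$. So $\alpha$ is decided at this point, and the point becomes a new endpoint of a shorter interval, in whose interior $\sigma$ has been removed. When all states have been removed, no interior point is left, and \eqref{eq:step} applies.

For an up-closed family $U$ of subsets of $[k]$ put
\[
Z^a[U]=\Bigl\{\prod_{j\in J}g_j:\ J\subseteq[k],\ [k]\setminus J\notin U,\ g_j\in Z_j^a\ (j\in J)\Bigr\}.
\]
These polynomials have degree at most $k\delta$ and express that the state lies in $U$. Indeed, at a point with state $S\in U$ every such product vanishes, since $J\cap S=\emptyset$ would give $S\subseteq[k]\setminus J$ and so $[k]\setminus J\in U$; at a point with state $S\notin U$ take $J=[k]\setminus S$ and, for $j\in J$, an element $g_j\in Z_j^a$ that does not vanish: the product does not vanish. If $U$ consists of all subsets of $[k]$, then $Z^a[U]=\emptyset$; and $1\in Z^a[\emptyset]$, as the empty product.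

\begin{lemma}[Induction]\label{lem:ind}
Let $X\subseteq P$ and $N,k\ge1$; for $0\le a\le N$ let $Z_1^a,\dots,Z_k^a\subseteq P$ consist of polynomials of degree at most $\delta$; let $T$ be a family of subsets of $[k]$, and let $D\ge(k+1)(q-1)\delta$. Assume \eqref{eq:step}. Then for every true case $(\sigma,g)$ at $0$ and every false case $(\sigma',g')$ at $N$,
\[
1\in\mathrm{cl}_{D'}\bigl(X\cup E^0(\sigma,g)\cup E^N(\sigma',g')\bigr),\qquad D'=D+2^kk\delta .
\]
\end{lemma}

\begin{proof}
Enumerate the subsets of $[k]$ as $\sigma_1,\dots,\sigma_{2^k}$ so that proper subsets come earlier. The families $U_s=\{\sigma_t:t>s\}$ are up-closed, $U_0$ consists of all subsets, and $U_{2^k}=\emptyset$. Put $D_s=D'-sk\delta$, so $D_0=D'$ and $D_{2^k}=D$.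

Suppose that the conclusion fails for certain cases $(\sigma,g)$ at $0$ and $(\sigma',g')$ at $N$. We construct, for $s=0,\dots,2^k$, sets $F_s\supseteq X$ and integers $0\le l_s<r_s\le N$ such that
\begin{enumerate}
\item[(i)] $1\notin\mathrm{cl}_{D_s}(F_s)$;
\item[(ii)] $\mathrm{cl}_D(F_s)$ contains the set of some true case at $l_s$ and the set of some false case at $r_s$;
\item[(iii)] $Z^a[U_s]\subseteq F_s$ whenever $l_s<a<r_s$.
\end{enumerate}

\emph{Start.} Let $F_0=X\cup E^0(\sigma,g)\cup E^N(\sigma',g')$, $l_0=0$, $r_0=N$. Here (i) is our assumption, (ii) holds since the elements of the two case sets have degree at most $(q-1)\delta\le D$, and (iii) is void since $Z^a[U_0]=\emptyset$.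

\emph{Step from $s-1$ to $s$.} Write $F,l,r,U$ for $F_{s-1},l_{s-1},r_{s-1},U_{s-1}$, and put $U'=U_s$ and $\tau=\sigma_s$. So $U=U'\cup\{\tau\}$, and no proper subset of $\tau$ is in $U$.

Suppose first that $\tau\notin T$. For $l\le e<r$ put $G_e=F\cup\bigcup_{l<a\le e}Z^a[U']$. By (i), $1\notin\mathrm{cl}_{D_{s-1}}(G_l)$. Let $e$ be largest with $1\notin\mathrm{cl}_{D_{s-1}}(G_e)$ and put $G=G_e$. If $e=r-1$, then $F_s=G$, $l_s=l$, $r_s=r$ satisfy (i)--(iii), and the step is complete. Otherwise let $b=e+1$, so that $l<b<r$.

Suppose now that $\tau\in T$. Sweep from the right: for $l<e\le r$ put $G_e=F\cup\bigcup_{e\le a<r}Z^a[U']$, let $e$ be smallest with $1\notin\mathrm{cl}_{D_{s-1}}(G_e)$ ($e=r$ qualifies), and put $G=G_e$. If $e=l+1$, then $F_s=G$, $l_s=l$, $r_s=r$ satisfy (i)--(iii). Otherwise let $b=e-1$, so that again $l<b<r$.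

If the step is not yet complete, then in both situations $1\notin\mathrm{cl}_{D_{s-1}}(G)$ but $1\in\mathrm{cl}_{D_{s-1}}(G\cup Z^b[U'])$. By \eqref{eq:trans}, some $p\in Z^b[U']$ is not in $\mathrm{cl}_{D_{s-1}}(G)$. As $\deg p\le k\delta$, Lemma~\ref{lem:neg} shows that $1\notin\mathrm{cl}_{D_{s-1}-k\delta}(G\cup\{p^*\})$. Put
\[
F_s=G\cup\{p^*\},\qquad (l_s,r_s)=\begin{cases}(l,b)&\text{if }\tau\notin T,\\(b,r)&\text{if }\tau\in T.\end{cases}
\]
Then (i) and (iii) hold, and so does (ii) at the endpoint that was kept. At the new endpoint $b$ we must find a case that is false if $\tau\notin T$ and true if $\tau\in T$; we show that there is such a case of the form $(\tau,\cdot)$.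

Write $p=\prod_{j\in J}g_j$ with $g_j\in Z_j^b$ and $[k]\setminus J\notin U'$. If we had $[k]\setminus J\notin U$, then $p\in Z^b[U]\subseteq F\subseteq G$ by (iii) for $s-1$; since $\deg p\le k\delta\le D\le D_{s-1}$, this would put $p$ into $\mathrm{cl}_{D_{s-1}}(G)$, a contradiction. So $[k]\setminus J\in U\setminus U'$, that is, $[k]\setminus J=\tau$. Consider the case $(\tau,(g_j)_{j\in J})$ at $b$. Its set lies in $\mathrm{cl}_D(F_s)$:
\begin{itemize}
\item Let $j\notin\tau$, that is, $j\in J$. As $g_j$ divides $p$, we have $g_j^*p=0$, and with $1=p^*+p^{q-1}$ we get $g_j^*=g_j^*p^*$. Here $p^*\in F_s$, and the degree needed is at most $(q-1)\delta+(q-1)k\delta\le D$.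
\item Let $j\in\tau$ and $z\in Z_j^b$. The product $zp$ belongs to the index set $J\cup\{j\}$, whose complement $\tau\setminus\{j\}$ is a proper subset of $\tau$, hence not in $U$. So $zp\in Z^b[U]\subseteq F$ by (iii) for $s-1$. Now $z=z\,p^*+p^{q-2}\cdot zp$, where the first summand needs degree at most $\delta+(q-1)k\delta\le D$, and the second at most $(q-2)k\delta+(k+1)\delta=(q-1)k\delta+\delta\le D$.
\end{itemize}
This proves (ii).

\emph{End.} Let $s=2^k$. Since $1\in Z^a[\emptyset]$, (i) and (iii) leave no $a$ with $l_s<a<r_s$; so $r_s=l_s+1$. By (ii), $X\subseteq F_s$, \eqref{eq:step} and \eqref{eq:trans}, we get $1\in\mathrm{cl}_D(F_s)$. As $D_s=D$, this contradicts (i).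
\end{proof}

\section{The translation}\label{sec:sound}

\begin{theorem}\label{thm:sound}
If $\mathbf{LA}_q^+$ proves $S$, then there is a constant $D$ such that $S$ is $D$-refutable at every valuation $\nu$.
\end{theorem}

In the proof, ``bounded'' and $O(1)$ refer to constants that may depend on $q$ and on the given proof of $S$, but not on $\nu$. We use induction on the proof of $S$.

\subsection*{Logical axioms and propositional inferences}
For logical axioms, structural rules, cut and propositional rules, the conclusion is a propositional consequence of the premises. Lemma~\ref{lem:prop} applies with the largest of the constants of the premises, and each inference adds a constant.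

\subsection*{Nonlogical axioms}
Let $(\sigma,g)$ falsify an instance of an axiom at $\nu$, and let $E=E_\nu(\sigma,g)$. If an index atom that is false at $\nu$ is declared true, then $1\in E$. An index atom $\varphi$ that is true at $\nu$ cannot be declared false, since $Z_\nu(\varphi)=\emptyset$. So we may assume that $\sigma$ is \emph{correct}: index atoms are declared to be what they are. We also use the following principle.
\begin{enumerate}
\item[(A)] If an atom $t=u$ of field or matrix sort with $[t]_\nu=[u]_\nu$ is declared false, then the chosen element is $0$, and $1=0^*\in E$.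
\end{enumerate}

\emph{Index axioms}, including the index $\mathrm{cond}$ axioms and the additional axioms of $\mathbf{LA}_q^+$, and $r(\lambda ij\langle m,n,t\rangle)=m$, $c(\lambda ij\langle m,n,t\rangle)=n$: all atoms are index atoms and the sequent is true in $\mathbb N$, so no correct case falsifies it.

\emph{Ring axioms and tables:} both sides denote the same element of $P_\nu$; use (A).

\emph{Field $\mathrm{cond}$ axioms:} by correctness the hypothesis $\alpha$ (or $\neg\alpha$) is true in $\mathbb N$, so both sides of the conclusion have the same value; use (A).

\emph{Axioms for $e$:} by correctness the index hypotheses hold at $\nu$. If $s,s'$ are in range, both sides of $e(\lambda ij\langle m,n,t\rangle,s,s')=t(s,s')$ have the value $[t]_{\nu[i:=[s]_\nu,j:=[s']_\nu]}$, by definition and by Lemma~\ref{lem:facts}(b); out of range, $e(T,s,s')$ has the value $0$. Use (A).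

\emph{Axioms for $\Sigma$:} under the index hypotheses, which are true, both sides of the conclusion are the same sum of entries. For a $1\times1$ matrix it is the only entry; for a $1\times c$ matrix with $c>1$, the first $c-1$ entries plus the last; for $A^t$, the same entries transposed; for $r,c>1$, the corner, the rest of the first row, the rest of the first column and the remaining block partition the positions; for $r=0$ or $c=0$ the sum is empty. Use (A).

\emph{$c=d\rightarrow{}$ for distinct constants, and $0\neq1$:} the set of $c=d$ is $\{c-d\}$, a nonzero constant, so $1\in\mathrm{cl}_0(E)$.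

\emph{$a\ne0\rightarrow a*a^{-1}=1$:} let $p$ be the value of the term in place of $a$. Then $a*a^{-1}=1$ has the polynomial $p\cdot p^{2q-3}-1=p^{q-1}-1=-p^*$. In a falsifying case both atoms are declared false, so $E$ contains $p^*$ and $(-p^*)^*=1-(-p^*)^{q-1}=1-p^*$, because $(-1)^{q-1}=1$ in $\mathbb F_q$ and $p^*$ is idempotent. Their sum is $1$, and their degrees are bounded.

\emph{$\rightarrow\bigvee_ca=c$:} with $p$ as before, $E$ contains $(p-c)^*$ for all $c\in\mathbb F_q$, and $\sum_c(p-c)^*=1$. Indeed $\sum_c\bigl(1-(x-c)^{q-1}\bigr)$ takes the value $1$ at every $x\in\mathbb F_q$ and has degree at most $q-1$, so it is the polynomial $1$; now substitute $p$ for $x$.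

\emph{Equality axioms.} Reflexivity is true (index sort) or falls under (A). For the others, by correctness all index hypotheses hold at $\nu$. If a matrix hypothesis relates matrices of different dimensions, its set is $\{1\}$ and, being declared true, it puts $1$ into $E$; so assume that the dimensions agree. Then all differences belonging to the field and matrix hypotheses lie in $E$. If the conclusion is an index atom, it is true at $\nu$: for congruence by Lemma~\ref{lem:index} (for example $A=B\rightarrow r(A)=r(B)$, as the dimensions agree) or because the arguments have equal values, otherwise trivially. So it cannot be declared false.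

Let the conclusion be a field or matrix atom. In the matrix case its two sides have the same dimensions, for congruence by Lemma~\ref{lem:index}. We claim that the chosen polynomial $g$ of the conclusion is a sum $\sum_hp_hh$ with hypothesis differences $h$ and cofactors $p_h$ of bounded degree. For symmetry, $u-t=-(t-u)$. For transitivity, $t-v=(t-u)+(u-v)$; congruence of $=$ is the same kind of addition. For $s_1=s_1',\dots,s_r=s_r'\rightarrow t(s_1,\dots,s_r)=t(s_1',\dots,s_r')$, take the $x_l$ fresh and apply Lemma~\ref{lem:cong} to $t(x_1,\dots,x_r)$ and to the environments that send $x_l$ to $[s_l]_\nu$ and to $[s_l']_\nu$, respectively, and are generic otherwise. By Lemma~\ref{lem:facts}(b) the values of $t$ in them are the values of the two sides; by Lemma~\ref{lem:facts}(c) the degrees $d$ are bounded; and the nonzero elements of $H$ are hypothesis differences. This proves the claim. So $g\in\mathrm{cl}_{O(1)}(E)$ by \eqref{eq:mult}, and with $g^*\in E$ the identity $1=g^*+g^{q-2}\cdot g$ gives $1\in\mathrm{cl}_{O(1)}(E)$.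

\subsection*{The matrix equality rule}
Let $(\sigma,g)$ falsify the conclusion $\Gamma\rightarrow A=B,\Delta$ at $\nu$, with set $E$; here $A,B$ stand for matrix terms, and $A=B$ is declared false.

Suppose that the dimensions of $[A]_\nu$ and $[B]_\nu$ differ, say in the number of rows; for columns use the third premise instead of the second. The atom $r(A)=r(B)$ is false at $\nu$ and has the set $\{1\}$. If it occurs in $\Gamma,\Delta$ and is declared true, then $1\in E$. Otherwise restrict $(\sigma,g)$ to $\mathrm{At}(\Gamma,\Delta)$ and declare $r(A)=r(B)$ false (if it was not yet), with chosen element $1$. This case falsifies the second premise, and its set is contained in $E\cup\{1^*\}=E\cup\{0\}$. So the bound for the second premise applies.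

Suppose that the dimensions agree. The element chosen for $A=B$ is $([A]_\nu)_{ab}-([B]_\nu)_{ab}$ for some position $(a,b)$. Put $\mu=\nu[i:=a,j:=b]$. As $i,j$ are not free in $\Gamma,\Delta,A,B$, the sets of the atoms of $\Gamma,\Delta$ are the same at $\mu$ and at $\nu$, and the atom $e(A,i,j)=e(B,i,j)$, in which $i$ is free, does not occur in $\Gamma,\Delta$. At $\mu$ its set is $\{([A]_\nu)_{ab}-([B]_\nu)_{ab}\}$. Restricting $(\sigma,g)$ to $\mathrm{At}(\Gamma,\Delta)$ and declaring this atom false gives a case that falsifies the first premise at $\mu$, with set contained in $E$. So the bound for the first premise, at $\mu$, applies. The eigenvariables, here and in the induction rule, are the reason why we need refutations at \emph{every} valuation.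

\subsection*{The induction rule}
Let the premise be $\Gamma,\alpha(i)\rightarrow\alpha(i+1),\Delta$ and the conclusion $\Gamma,\alpha(0)\rightarrow\alpha(n),\Delta$. Fix $\nu$ and let $N=[n]_\nu$. Let $\varphi_1,\dots,\varphi_k$, $k\ge1$, be the atoms of $\alpha(i)$, let $Z_l^a=Z_{\nu[i:=a]}(\varphi_l)$, and let $\delta$ be a constant that bounds the degrees of all polynomials belonging to atoms of premise and conclusion. Define $T$ and true and false cases at $a$ as in Section~\ref{sec:ind}. By the induction hypothesis there is a constant $D$, without loss of generality $D\ge(k+1)(q-1)\delta$, such that the premise is $D$-refutable at every valuation.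

Take a case that falsifies the conclusion at $\nu$, and let $X$ be the set of polynomials of its restriction to $\mathrm{At}(\Gamma,\Delta)$. By \eqref{eq:subst}, the sets of $\varphi_l(0)$ and $\varphi_l(n)$ at $\nu$ are $Z_l^0$ and $Z_l^{N}$. So the case induces a true case at $0$ and a false case at $N$, and its set contains $X$ and the sets of these two cases. If $N=0$, the true and the false case at $0$ differ at some $l$, so we have both $g_l$ and $g_l^*$ for some $g_l\in Z_l^0$, and \eqref{eq:dagger} gives a refutation in degree $(q-1)\delta\le D$.

Let $N\ge1$. We verify \eqref{eq:step}. Let $a<N$ and take a true case at $a$ and a false case at $a+1$. At $\mu=\nu[i:=a]$ the atoms $\varphi_l(i)$ have the sets $Z_l^a$, the atoms $\varphi_l(i+1)$ have the sets $Z_l^{a+1}$ by \eqref{eq:subst}, and the atoms of $\Gamma,\Delta$ have the same sets as at $\nu$, because $i$ is not free in them. So the restricted case on $\mathrm{At}(\Gamma,\Delta)$ and the cases at $a$ and $a+1$ together prescribe truth values and choices for all atoms of the premise at $\mu$. An atom may occur in several of these roles. If an atom is prescribed two different truth values, we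 have both its whole set and $g^*$ for an element $g$ of this set, and \eqref{eq:dagger} applies. Otherwise keep one choice for each atom declared false: this gives a case at $\mu$ that falsifies the premise, since all of $\Gamma$ and $\alpha(i)$ are declared true and $\alpha(i+1)$ and all of $\Delta$ false, and its set is contained in $X\cup E^a\cup E^{a+1}$, where $E^a,E^{a+1}$ are the sets of the two cases. This is \eqref{eq:step}. By Lemma~\ref{lem:ind} the conclusion is $(D+2^kk\delta)$-refutable at $\nu$, and this constant depends neither on $N$ nor on $\nu$. This completes the proof of Theorem~\ref{thm:sound}.\qed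

\section{Proofs of Theorems \ref{thm:main} and \ref{thm:strong}}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that $\mathbf{LA}$, and hence $\mathbf{LA}_2^+$, proves $\mathrm{IP}_n$. By Theorem~\ref{thm:sound} with $q=2$ there is a constant $D$, without loss of generality $D\ge2$, such that $\mathrm{IP}_n$ is $D$-refutable at every valuation. For $N\ge2$ let $\nu$ give $n$ the value $N$, the variables $A$ and $B$ the dimensions $(N,N)$, and every other variable the value $0$ or the dimensions $(0,0)$. By Example~\ref{ex:ip}, the set in Lemma~\ref{lem:php}(1) is then refuted in degree $D$. So $D\ge\frac{N-1}2+1$ for all $N\ge2$, which is absurd. The second sentence of the theorem was deduced after its statement.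
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
(a) For $\mathrm{IP}_n$, argue as above with general $q$. For the second sequent, let $n$ have the value $N\ge2$ and $A$ the dimensions $(N,N)$. The atoms $r(A)=n$ and $c(A)=n$ are true and contribute no polynomials. Declare $AA^t=I_n$ true and $A^tA=I_n$ false, naming the entry $(N,N)$: the resulting set is that of Lemma~\ref{lem:php}(2), and we get the same contradiction.

(b) The sequent is valid because $AA^t$ has rank at most $n$, while $I_{f(n)}$ has rank $f(n)$. Suppose that it is provable, and let $D\ge2$ be the constant of Theorem~\ref{thm:sound}. Let $h\ge1$ with $m:=f(h)>h$; give $n$ the value $h$ and $A$ the dimensions $(m,h)$. Consider the case that is correct on index atoms and declares $AA^t=I_{f(n)}$ true. It makes every antecedent formula true: $n<f(n)$ stands for $n\le f(n)\wedge\neg\,n=f(n)$, and the false atom $n=f(n)$ contributes only $1^*=0$. Up to this $0$, the set of the case is that of Lemma~\ref{lem:php}(3). So $D\ge h/2+1$ for infinitely many $h$, a contradiction.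

(c) $\mathbf{LA}$ without the $\mathrm{GF}(2)$ axioms is contained in $\mathbf{LA}_2^+$, so the first claim follows from (a). For the second, suppose that one of the two sequents has a proof that also uses axioms $\bar p\ne0$. It uses only finitely many of them; let $q$ be a prime larger than all the primes $p$ involved. Interpret the proof over $\mathbb F_q$. The sequent $\bar p=0\rightarrow{}$ is $0$-refutable at every $\nu$, because $Z_\nu(\bar p=0)=\{p\cdot1\}$ consists of a nonzero constant of $\mathbb F_q$. All other axioms and rules were treated in Section~\ref{sec:sound}. So the sequent would be $D$-refutable over $\mathbb F_q$ at every $\nu$, for a constant $D$; the proof of (a) shows that it is not.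
\end{proof}

\begin{remark}[Logarithmic degree suffices for Theorem~\ref{thm:main}]\label{rem:log}
For $\mathbf{LA}$ itself one can use binary splitting \eqref{eq:log} in place of Lemma~\ref{lem:ind}. Fix a proof in $\mathbf{LA}$, and let $|\nu|$ be $2$ plus the maximum of the values of the index variables and the dimensions of the matrix variables that occur in it. For each index term $t$ of the proof there is a constant $c$ with $2+[t]_\nu\le|\nu|^c$ for all $\nu$: for index variables and for $r(A),c(A)$ with a matrix variable $A$ we can take $c=1$; constants satisfy $2+[t]_\nu\le3\le|\nu|^2$; both $2+a+b$ and $2+ab$ are at most $(2+a)(2+b)$; limited subtraction, $\mathrm{div}$ and $\mathrm{rem}$ do not exceed their first argument; $\mathrm{cond}$ takes one of two values; and $r,c$ of a $\lambda$-term are values of simpler index terms. So the inductions in the proof have length polynomial in $|\nu|$, all valuations that are needed have size polynomial in $|\nu|$, and every theorem of $\mathbf{LA}$ is $O(\log|\nu|)$-refutable at every $\nu$. Since $|\nu|=N+2$ in the proof of Theorem~\ref{thm:main}, this still contradicts the lower bound $\frac{N-1}2+1$.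
\end{remark}

\begin{remark}[Symmetric matrices]
$\mathbf{LA}$ is known to prove hard matrix identities when at least one of the matrices involved is symmetric, and the translation is consistent with this. If $A=A^t$ and $AB=I$, then $B^tA=(AB)^t=I$, so $B^t=B^t(AB)=(B^tA)B=B$ and $BA=B^tA=I$, an argument of constant degree. The matrix of Section~\ref{ss:plan}, with its zero last column and its generic last row, is far from symmetric.
\end{remark}

\begin{thebibliography}{9}
\bibitem{razborov} A. Razborov, \emph{Lower bounds for the polynomial calculus}, Comput. Complexity \textbf{7} (1998), 291--324.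
\bibitem{soltys} \emph{LA, Permutations, And The Haj\'os Calculus}, \texttt{http://prof.msoltys.com/wp-content/uploads/2015/04/soltys-tcs04.pdf}.
\end{thebibliography}

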